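\title{Splitting $\aleph_{\omega+1}$ countable subsets of $\aleph_\omega$}

\begin{abstract}
Assume the Generalized Continuum Hypothesis, let $|S|=\aleph_\omega$, and let $\mathcal F$ be a family of $\aleph_{\omega+1}$ countably infinite subsets of $S$. Is there a partition $S=A\cup B\cup C$ with $C$ countable such that each of $A\cup C$ and $B\cup C$ includes $\aleph_{\omega+1}$ members of $\mathcal F$? We show that ZFC+GCH does not decide this question, relative to large cardinals in one direction. Every model of GCH has a cardinal-preserving forcing extension of GCH in which the answer is yes, even for a partition into $\aleph_\omega$ pieces with one countable $C$. From infinitely many measurable cardinals we obtain a model of GCH in which the answer is no, even if $C$ may be any set of size less than $\aleph_\omega$.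
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\subset$ denotes inclusion, not necessarily proper, and $[S]^{\aleph_0}$ is the family of all subsets of $S$ of cardinality $\aleph_0$. A set $X$ \emph{contains} a member $F$ of a family $\mathcal F$ if $F\subset X$. The following question is posed in \cite{problems}: assuming the Generalized Continuum Hypothesis (GCH), is the statement (Y) below true?

\begin{itemize}
\item[(Y)] For every set $S$ with $|S|=\aleph_\omega$ and every $\mathcal F\subset[S]^{\aleph_0}$ with $|\mathcal F|=\aleph_{\omega+1}$ there is a partition $S=A\cup B\cup C$ with $|C|\le\aleph_0$ such that both $A\cup C$ and $B\cup C$ contain $\aleph_{\omega+1}$ members of $\mathcal F$.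
\end{itemize}

The answer is that GCH alone does not settle the question.

\begin{theorem}\label{thm:yes}
Every model $V$ of \textup{ZFC+GCH} has a cardinal-preserving forcing extension that satisfies \textup{GCH} and \textup{(Y)}. In this extension \textup{(Y)} holds in a strong form: for all $S$ and $\mathcal F$ as in \textup{(Y)} there is a partition $S=C\cup\bigcup_{i<\omega_\omega}A_i$ with $|C|\le\aleph_0$ in which every $A_i\cup C$ contains $\aleph_{\omega+1}$ members of $\mathcal F$.
\end{theorem}

\begin{theorem}\label{thm:no}
If there are infinitely many measurable cardinals in $V$, then some inner model of a forcing extension of $V$ satisfies \textup{ZFC+GCH} and the negation of \textup{(Y)} in a strong form: there is $\mathcal F\subset[\omega_\omega]^{\aleph_0}$ with $|\mathcal F|=\aleph_{\omega+1}$ such that for every partition $\omega_\omega=A\cup B\cup C$ with $|C|<\aleph_\omega$, one of $A\cup C$, $B\cup C$ contains at most $\aleph_\omega$ members of $\mathcal F$. If $V$ satisfies \textup{GCH}, the forcing extension itself has these properties.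
\end{theorem}

\begin{corollary}\label{cor:indep}
If \textup{ZFC} is consistent, then \textup{ZFC+GCH} does not refute \textup{(Y)}. If \textup{ZFC} together with ``there are infinitely many measurable cardinals'' is consistent, then \textup{ZFC+GCH} does not prove \textup{(Y)}.
\end{corollary}

\begin{proof}
The constructible universe of a model of ZFC satisfies GCH, so Theorem~\ref{thm:yes} applies to it. The second statement follows from Theorem~\ref{thm:no}.
\end{proof}

We do not claim that large cardinals are necessary for Theorem~\ref{thm:no}.

\subsection*{A substitute for the $\Delta$-system lemma}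

The statement (Y) asks whether a large family of countable sets has two large subfamilies that overlap only inside one countable set $C$. Some such $C$ must be allowed, since all members of $\mathcal F$ may include one fixed infinite set. The natural tool for producing $C$ is the $\Delta$-system lemma: if $\kappa$ is regular and $\nu^{\aleph_0}<\kappa$ for all $\nu<\kappa$, then every family $\mathcal F$ of $\kappa$ countable sets has a subfamily $\mathcal G$ of size $\kappa$ and a \emph{root} $C$ with $F\cap F'=C$ for all distinct $F,F'\in\mathcal G$. Split $\mathcal G$ into two halves $\mathcal G_0,\mathcal G_1$ of size $\kappa$, let $A=\bigcup\mathcal G_0\setminus C$, and let $B$ be the rest of the ground set. Then $A\cup C$ contains all members of $\mathcal G_0$, and $B\cup C$ contains all members of $\mathcal G_1$.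

Under GCH the hypothesis of the lemma holds for $\kappa=\aleph_k$ with $2\le k<\omega$, and the first two uncountable regular cardinals at which it fails are $\aleph_1$ and $\aleph_{\omega+1}$. At $\aleph_1$ the analogue of (Y) is false. Let $S=\omega_1$ and $\mathcal F=\{\alpha:\omega\le\alpha<\omega_1\}$. A set containing $\aleph_1$ members of $\mathcal F$ equals $\omega_1$, and $A\cup C=B\cup C=\omega_1$ forces $C=\omega_1$. At $\aleph_{\omega+1}$ the hypothesis fails because $\aleph_\omega^{\aleph_0}=\aleph_{\omega+1}$, and the conclusion fails for every family as in (Y): the sets $F\setminus C$, $F\in\mathcal G$, are distinct and pairwise disjoint subsets of $S$, so $|\mathcal G|\le\aleph_\omega$. Thus (Y) asks whether this consequence of the $\Delta$-system lemma survives where the lemma itself says nothing.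

There is a reason to guess each answer. The example on $\omega_1$ works because every point lies in all but countably many members. For a family as in (Y), only countably many points lie in all but $\aleph_\omega$ members, since $\aleph_1$ such points would all lie in a single member; so these points can be put into $C$, and this obstruction disappears. On the other hand, if $\aleph_\omega$ is replaced by a limit $\mu$ of $\omega$ measurable cardinals with $2^\mu=\mu^+$, then a short diagonal argument gives a counterexample (Example~\ref{ex:measurable}).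

\subsection*{Outline}

For Theorem~\ref{thm:yes} we isolate a hypothesis $(*)$ about nonreflecting stationary subsets of the cardinals $\omega_m$ (Section~\ref{sec:star}), show that GCH and $(*)$ imply the strong form of (Y) (Sections~\ref{sec:ladders} and~\ref{sec:positive}), and force $(*)$ (Section~\ref{sec:forcestar}). For Theorem~\ref{thm:no} we isolate what the diagonal argument needs (Section~\ref{sec:diagonal}), collapse a limit of measurable cardinals to $\aleph_\omega$ (Section~\ref{sec:collapse}), add by a second forcing a substitute for the ultrafilters that the collapse destroys (Sections~\ref{sec:Q} and~\ref{sec:W}), and pass to an inner model to obtain full GCH (Section~\ref{sec:innermodel}). The two halves can be read independently after Section~\ref{sec:facts}.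

\section{Standard facts}\label{sec:facts}

A subset $D$ of a limit ordinal $\delta$ is \emph{club} in $\delta$ if it is unbounded in $\delta$ and contains its limit points below $\delta$. If $\operatorname{cf}\delta>\omega$, a set $T\subset\delta$ is \emph{stationary in $\delta$} if it meets every club of $\delta$; bounded sets are nonstationary. The intersection of countably many clubs of $\omega_1$ is club.

A \emph{poset} is a preordered set, and $p\le q$ means that $p$ is stronger than $q$. A product $\prod_nP_n$ always has full support, that is, it consists of all sequences $\langle p_n\rangle$ with $p_n\in P_n$. Let $G$ be $P$-generic over $V$. We say that $P$ \emph{adds no $\kappa$-sequences} if every function $\kappa\to V$ in $V[G]$ belongs to $V$. The poset $P$ is \emph{${\le}\kappa$-closed} if every decreasing sequence of length at most $\kappa$ has a lower bound, and \emph{$\kappa$-c.c.}\ if every antichain has size less than $\kappa$. We use the following facts.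

\begin{itemize}
\item[(F1)] Suppose that for every $p\in P$ and all dense open $D_i\subset P$ $(i<\kappa)$ some $q\le p$ lies in $\bigcap_iD_i$. Then $P$ adds no $\kappa$-sequences. The assumption holds if $P$ is ${\le}\kappa$-closed. If $P$ adds no $\kappa$-sequences, then $V$ and $V[G]$ have the same subsets of $\kappa$ and the same cardinals $\le\kappa^+$, and regular cardinals $\le\kappa^+$ stay regular.
\item[(F2)] Let $\kappa$ be regular and uncountable and let $P$ be $\kappa$-c.c. Then cardinals $\ge\kappa$ are preserved and regular cardinals $\ge\kappa$ stay regular. For every $g:\gamma\to V$ in $V[G]$ there is $\Gamma\in V$ with $g(i)\in\Gamma(i)$ and $|\Gamma(i)|<\kappa$ for all $i<\gamma$; here $\Gamma(i)$ is the set of values that some condition forces for $\dot g(i)$. A poset of size at most $\nu$ is $\nu^+$-c.c.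
\item[(F3)] A \emph{nice name} for a subset of $\nu$ is a name $\dot x=\bigcup_{\xi<\nu}\{\check\xi\}\times A_\xi$ with antichains $A_\xi\subset P$. Every condition forces $\dot x\subset\nu$, and every subset of $\nu$ in $V[G]$ is the value of such a name. A nice name is determined by a subset of $\nu\times P$. Hence, if $|P|\le\nu$ and $2^\nu=\nu^+$ in $V$, then $2^\nu=\nu^+$ in $V[G]$.
\item[(F4)] A set $G\subset P\times Q$ is generic over $V$ if and only if $G=G_0\times G_1$ where $G_0$ is $P$-generic over $V$ and $G_1$ is $Q$-generic over $V[G_0]$. The roles of $P$ and $Q$ can be exchanged, and $V[G]=V[G_0][G_1]=V[G_1][G_0]$.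
\item[(F5)] If $\mu$ is a strong limit cardinal of cofinality $\omega$, then $2^\mu=\mu^{\aleph_0}$.
\item[(F6)] Let $\mu=\sup_n\kappa_n$ with $\kappa_n<\mu$, let $\mu$ be a cardinal in $V[G]$, and let $\lambda=(\mu^+)^V$. If $\lambda$ is not a cardinal in $V[G]$, then $\operatorname{cf}\lambda\le\kappa_n$ in $V[G]$ for some $n$, because there $\operatorname{cf}\lambda$ is a regular cardinal $\le|\lambda|=\mu$ and $\mu$ is singular.
\end{itemize}

\section{Stationary sets of models and the hypothesis $(*)$}\label{sec:star}

In Sections~\ref{sec:star}--\ref{sec:forcestar} we write $\mu=\aleph_\omega$ and $\lambda=\aleph_{\omega+1}$. Fix a regular cardinal $\theta>2^\lambda$ and let $H=H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. Every subset of $H$ of size less than $\theta$ is an element of $H$. An elementary submodel $M\prec(H,\in)$ contains every object definable in $H$ from elements of $M$; in particular it contains the cardinals $\omega_m$ and is closed under $\nu\mapsto\nu+1$. We also use: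
\begin{itemize}
\item[(E)] If $M\prec H$, $\omega_n\subset M$, $a\in M$ and $|a|\le\omega_n$, then $a\subset M$.
\end{itemize}
Indeed, if $a\ne\emptyset$, then by elementarity $M$ contains a surjection $e:\omega_n\to a$, and $e(i)\in M$ for all $i<\omega_n$.

The proof of the $\Delta$-system lemma rests on pressing down: if $\kappa$ is regular and uncountable and $f(\nu)<\nu$ on a stationary subset of $\kappa$, then $f$ is constant on a stationary subset (Fodor's lemma). We need the version for sets of models. A \emph{finitary function} on $H$ is a function $H^k\to H$ with $k<\omega$; the case $k=0$ is a constant. A set $\mathcal I$ of subsets of $H$ is \emph{stationary} if for every countable family $\Phi$ of finitary functions on $H$ some $M\in\mathcal I$ is closed under all functions in $\Phi$.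

\begin{lemma}\label{lem:stat}
Let $\mathcal I$ be a stationary set of subsets of $H$.
\begin{itemize}
\item[(a)] If $\mathcal Z$ is nonstationary, then $\mathcal I\setminus\mathcal Z$ is stationary.
\item[(b)] If $a\in H$, then $\{M\in\mathcal I:a\in M\}$ is stationary.
\item[(c)] If $R(M)\in M$ for all $M\in\mathcal I$, then $R$ is constant on a stationary subset of $\mathcal I$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let no member of $\mathcal Z$ be closed under $\Phi_0$. Given $\Phi$, a member of $\mathcal I$ closed under $\Phi\cup\Phi_0$ lies outside $\mathcal Z$. (b) Add the constant $a$ to $\Phi$.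

(c) Suppose not. For each $h\in H$ choose a countable family $\Phi_h$ such that no $M\in R^{-1}(h)$ is closed under $\Phi_h$. Enlarging $\Phi_h$ keeps this property, so we may write $\Phi_h=\{\varphi_{h,k}:k<\omega\}$ where the arity of $\varphi_{h,k}$ depends only on $k$. Put $\varphi_k(h,\vec x)=\varphi_{h,k}(\vec x)$ and take $M\in\mathcal I$ closed under all $\varphi_k$. Let $h=R(M)$. Since $h\in M$, the set $M$ is closed under $\Phi_h$, although $M\in R^{-1}(h)$. This is a contradiction.
\end{proof}

To press down on a countable subset of $M$, we need that subset to be an element of $M$. This suggests models that are built in $\omega_1$ steps and see their own construction.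

\begin{definition}\label{def:nmodel}
Let $1\le n<\omega$. An \emph{$n$-chain} is a $\subset$-increasing sequence $\langle M_j:j<\omega_1\rangle$ with $M_j=\bigcup_{i<j}M_i$ for limit $j$, such that $M_j\prec(H,\in)$, $|M_j|=\omega_n$, $\omega_n\subset M_j$ and $\langle M_i:i\le j\rangle\in M_{j+1}$ for all $j$. An \emph{$n$-model} is the union of an $n$-chain. For $M\subset H$ and $m<\omega$ put $\chi_M(m)=\sup(M\cap\omega_m)$.
\end{definition}

\begin{lemma}\label{lem:nmodel}
Let $M$ be the union of an $n$-chain $\langle M_j:j<\omega_1\rangle$. Then $M\prec H$, $\omega_n\subset M$, $|M|=\omega_n$, and: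
\begin{itemize}
\item[(a)] if \textup{GCH} holds, every countable subset of $M$ is an element of $M$;
\item[(b)] for $m>n$ the map $\delta\mapsto\chi_{M_\delta}(m)$ is strictly increasing, continuous and cofinal from $\omega_1$ to $\chi_M(m)$, and $\chi_M(m)<\omega_m$ has cofinality $\omega_1$.
\end{itemize}
\end{lemma}

\begin{proof}
The union of an elementary chain is elementary, and $|M|=\omega_1\cdot\omega_n=\omega_n$.

(a) A countable subset of $M$ is a subset of some $M_j$, and $M_j\in M_{j+1}\subset M$. The set $[M_j]^{\le\aleph_0}$ of countable subsets of $M_j$ is then an element of $M$. By GCH and $n\ge1$ its size is $\omega_n^{\aleph_0}=\omega_n$, so it is a subset of $M$ by (E).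

(b) Since $\omega_m$ is regular and $|M|<\omega_m$, the ordinals $\chi_{M_\delta}(m)$ and $\chi_M(m)$ are below $\omega_m$. As $M_\delta\in M_{\delta+1}$, both $\chi_{M_\delta}(m)$ and its successor are in $M_{\delta+1}\cap\omega_m$, so $\chi_{M_\delta}(m)<\chi_{M_{\delta+1}}(m)$. Continuity and cofinality follow from the continuity of the chain and from $M=\bigcup_\delta M_\delta$.
\end{proof}

Given sets $T_m\subset\omega_m$ $(2\le m<\omega)$ and $n\ge1$, let $\mathcal I^n$ be the set of all $n$-models $M$ with $\chi_M(m)\in T_m$ for all $m>n$. The hypothesis is as follows.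

\begin{itemize}
\item[$(*)$] There are sets $T_m\subset\{\nu<\omega_m:\operatorname{cf}\nu=\omega_1\}$ $(2\le m<\omega)$ such that
\begin{itemize}
\item[(a)] for every $\delta<\omega_m$ with $\operatorname{cf}\delta>\omega$, the set $T_m\cap\delta$ is nonstationary in $\delta$;
\item[(b)] for every $n\ge1$, the set $\mathcal I^n$ is stationary.
\end{itemize}
\end{itemize}

Clause (a) makes the $T_m$ thin and clause (b) makes them thick. If $T_m$ is the set of all ordinals of cofinality $\omega_1$ below $\omega_m$, then (b) holds outright: build an $n$-chain of models closed under the given family $\Phi$ and apply Lemma~\ref{lem:nmodel}(b). But then (a) fails for $m\ge3$ at $\delta=\omega_2$. Conversely, (b) implies that each $T_m$ is stationary in $\omega_m$: if $D\subset\omega_m$ is club and $M\in\mathcal I^1$ has $D\in M$, then $M\cap\omega_m$ is closed under $\nu\mapsto\min(D\setminus(\nu+1))$, so $\chi_M(m)$ is a limit point of $D$ and lies in $D\cap T_m$. Thus $(*)$ asks for stationary sets that do not reflect and that can be met simultaneously at all levels by one model.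

\section{Recovering $\chi_M(m)$ from an upper bound}\label{sec:ladders}

Here is the plan for the positive result. Enumerate $\mathcal F$ in type $\lambda$ and attach to each $M\in\mathcal I^n$ a member $F_M$ whose index is $\sup(M\cap\lambda)$. A stationary set of models then yields $\lambda$ members of $\mathcal F$, so it suffices to find a countable $C$ and disjoint sets $A_i$ such that $F_M\subset A_i\cup C$ for stationarily many $M$, for each $i$. The points of $F_M$ inside $M$ form an element of $M$, and pressing down fixes them; they go into $C$. A point $\xi\in F_M$ outside $M$ cannot be fixed. It must be colored by a rule that looks at $\xi$ alone, and yet all such points of $F_M$ must receive the same color, so the color must come from $M$. We shall see that $\xi$ reveals a level $m>n$ and an ordinal $\zeta$ with $\chi_M(m)\le\zeta<\omega_m$. The core problem is to recover $\chi_M(m)$ from $\zeta$. At the first level this needs no hypothesis.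

\begin{example}\label{ex:firstlevel}
Let $\mathcal J$ be a stationary set of $n$-models and let $\chi_M(n+1)\le\zeta_M<\omega_{n+1}$ for $M\in\mathcal J$. Fix surjections $e_\zeta:\omega_n\to\zeta+1$ for $\zeta<\omega_{n+1}$. For each $M$ choose $i_M<\omega_n$ with $e_{\zeta_M}(i_M)=\chi_M(n+1)$. Since $i_M\in\omega_n\subset M$, Lemma~\ref{lem:stat}(c) gives $i$ and a stationary $\mathcal J'\subset\mathcal J$ with $i_M=i$ on $\mathcal J'$. For $M\in\mathcal J'$ we have $\chi_M(n+1)=e_{\zeta_M}(i)$, a function of $\zeta_M$ alone.
\end{example}

In the example, $i_M$ is a \emph{key}: an element of $M$ that singles out $\chi_M(n+1)$ among the ordinals $\le\zeta_M$. At a level $m\ge n+2$ the same recipe gives $i_M<\omega_{m-1}$, and nothing places $i_M$ in $M$. We need keys that lie in $M$ at every level. By Lemma~\ref{lem:nmodel}(b), $M$ contains the ordinals $\chi_{M_\delta}(m)$, which form a club in $t=\chi_M(m)$. Any club of $t$ fixed in advance agrees with this one on a club. So points of a fixed club of $t$ are available in $M$, and such a point is a key as soon as it belongs to the fixed club of no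 other candidate $t'\le\zeta$. Clause (a) of $(*)$ provides this disjointness.

For each $t<\omega_\omega$ of cofinality $\omega_1$ fix a \emph{ladder}: a strictly increasing, continuous, cofinal map $\ell_t:\omega_1\to t$ all of whose values are successor ordinals or have cofinality $\omega$. To obtain one, take any strictly increasing, continuous, cofinal $c:\omega_1\to t$, and put $\ell_t(i)=c(i)$ for limit $i$ and $\ell_t(i)=c(i)+1$ otherwise. Then $\ell_t(i)\le c(i)+1\le c(i+1)<\ell_t(i+1)$, the two maps have the same suprema at limits, and $\operatorname{cf}c(i)=\operatorname{cf}i=\omega$ for limit $i<\omega_1$. The range of $\ell_t$ is a club of $t$ containing no ordinal of cofinality $\omega_1$.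

\begin{lemma}\label{lem:tails}
Let $T\subset\{\nu<\omega_m:\operatorname{cf}\nu=\omega_1\}$ be such that $T\cap\delta$ is nonstationary in $\delta$ for all $\delta<\omega_m$ with $\operatorname{cf}\delta>\omega$. For every $\eta<\omega_m$ there is a function $r_\eta$ on $T\cap(\eta+1)$ with $r_\eta(t)<t$ such that the \emph{tails} $\{x\in\operatorname{ran}\ell_t:x>r_\eta(t)\}$, $t\in T\cap(\eta+1)$, are pairwise disjoint.
\end{lemma}

\begin{proof}
We use induction on $\eta$. For $\eta=0$ the domain is empty, and $r_{\eta+1}=r_\eta$ works because $\eta+1\notin T$. Let $\eta$ be a limit ordinal. Choose a club $D$ of $\eta$ with $0\in D$ and $D\cap T=\emptyset$ as follows. If $\eta\in T$, let $D=\{0\}\cup\operatorname{ran}\ell_\eta$. If $\operatorname{cf}\eta=\omega$, let $D$ consist of $0$ and an increasing cofinal $\omega$-sequence of successor ordinals. In the remaining case $\operatorname{cf}\eta>\omega$, and the hypothesis gives a club disjoint from $T$, to which we add $0$.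

The club $D$ cuts $\eta$ into intervals, and we use the induction hypothesis in each of them. Let $t\in T\cap\eta$. The set $D\cap t$ is nonempty, and it is bounded in $t$, since otherwise $t\in D$. As $D$ is closed, $d=\max(D\cap t)$ exists. Let $d'=\min(D\setminus t)$, so that $d<t<d'<\eta$ and the open interval $(d,d')$ misses $D$. Put $r_\eta(t)=\max(r_{d'}(t),d)$. If $\eta\in T$, put $r_\eta(\eta)=0$.

The tail of $t\in T\cap\eta$ lies in $(d,d')$. Two points of $T$ in the same interval have disjoint tails by the choice of $r_{d'}$, and two points in different intervals have tails in disjoint intervals. If $\eta\in T$, its tail is a subset of $D$, while the other tails miss $D$.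
\end{proof}

The hypothesis cannot be dropped. If $m\ge3$ and $T\cap\omega_2$ is stationary in $\omega_2$, then no $r_{\omega_2}$ exists: sending $t$ to the least element of its tail would be one-to-one and regressive on a stationary subset of $\omega_2$, contrary to Fodor's lemma.

Assume $(*)$. For $m\ge2$ and $\zeta<\omega_m$ fix a function $r^m_\zeta$ as in Lemma~\ref{lem:tails} for $T=T_m$ and $\eta=\zeta$. For $x<\omega_m$ let the \emph{owner} $o^m_\zeta(x)$ be the unique $t\in T_m\cap(\zeta+1)$ such that $x\in\operatorname{ran}\ell_t$ and $x>r^m_\zeta(t)$, if such a $t$ exists. The map $x\mapsto o^m_\zeta(x)$ takes the place of $e_\zeta$ in Example~\ref{ex:firstlevel}.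

\section{GCH and $(*)$ imply the strong form of (Y)}\label{sec:positive}

\begin{proposition}\label{prop:main}
Assume \textup{GCH} and $(*)$. Let $S=\omega_\omega$, $\mathcal F\subset[S]^{\aleph_0}$, $|\mathcal F|=\lambda$, and $n\ge1$. There are a countable $C\subset S$ and pairwise disjoint sets $A_i\subset S\setminus C$ $(i<\omega_{n+1})$ such that each $A_i\cup C$ contains $\lambda$ members of $\mathcal F$.
\end{proposition}

\begin{proof}
\emph{Setup.} Let $\langle F_\alpha:\alpha<\lambda\rangle$ be a one-to-one enumeration of $\mathcal F$. Fix $\Pi=\langle\pi_\beta:\beta<\omega_\omega\text{ limit}\rangle$ with $\pi_\beta:\operatorname{cf}\beta\to\beta$ increasing and cofinal. The set $\mathcal I_0=\{M\in\mathcal I^n:\Pi\in M\}$ is stationary by $(*)$(b) and Lemma~\ref{lem:stat}(b). For $M\in\mathcal I_0$ fix an $n$-chain $\langle M_j:j<\omega_1\rangle$ with union $M$, let $\alpha_M=\sup(M\cap\lambda)<\lambda$, and let $F_M=F_{\alpha_M}$. Then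
\begin{equation}\label{eq:many}
\mathcal J\subset\mathcal I_0\text{ stationary}\quad\Longrightarrow\quad|\{F_M:M\in\mathcal J\}|=\lambda,
\end{equation}
because for each $\alpha<\lambda$ some $M\in\mathcal J$ has $\alpha\in M$, and then $\alpha_M\ge\alpha$; so $\{\alpha_M:M\in\mathcal J\}$ is unbounded in the regular cardinal $\lambda$.

For $M\in\mathcal I_0$ and $\delta<\omega_1$ let
\[
q_{M,\delta}=\langle\chi_{M_\delta}(m):m>n\rangle,\qquad
E_M=\{\delta<\omega_1:\ell_{\chi_M(m)}(\delta)=\chi_{M_\delta}(m)\text{ for all }m>n\}.
\]
We have $q_{M,\delta}\in M$ because $M_\delta\in M$. The set $E_M$ is club in $\omega_1$. Indeed, fix $m>n$ and let $v,w$ be the maps $\delta\mapsto\ell_{\chi_M(m)}(\delta)$ and $\delta\mapsto\chi_{M_\delta}(m)$. Both are increasing, continuous and cofinal from $\omega_1$ to $\chi_M(m)$, by Lemma~\ref{lem:nmodel}(b). The set where they agree is closed by continuity. It is unbounded: starting from any $\delta_0$, choose $\delta_0<\delta_1<\cdots$ with $v(\delta_{k+1})>w(\delta_k)$ and $w(\delta_{k+1})>v(\delta_k)$; then $v$ and $w$ agree at $\sup_k\delta_k$. Now intersect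 these countably many clubs.

\emph{Step 1: roots and addresses.} A point $\xi\notin M$ lies in a gap of $M$, and the upper end of the gap is in $M$. We put these upper ends into the root together with $F_M\cap M$, so that the position of $\xi$ can later be computed from the root without reference to $M$. Let
\[
C_M=\{\min(M\setminus\xi):\xi\in F_M\},
\]
where $\min(M\setminus\xi)$ is the least ordinal $\ge\xi$ in $M$; it is below $\omega_\omega$ because all $\omega_m$ are in $M$. So $C_M$ is a countable subset of $M\cap S$, and $C_M\in M$ by Lemma~\ref{lem:nmodel}(a).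

Let $C\subset S$ and $\xi\in S\setminus C$. Suppose that $\beta=\min(C\setminus\xi)$ exists and has cofinality $\omega_m$ with $m>n$. Then $\beta>\xi$, and we let $\zeta<\omega_m$ be least with $\pi_\beta(\zeta)>\xi$. We call $(m,\zeta)$ the \emph{$C$-address} of $\xi$. We claim:
\begin{equation}\label{eq:address}
\text{every }\xi\in F_M\setminus C_M\text{ has a }C_M\text{-address }(m,\zeta),\text{ and }\chi_M(m)\le\zeta.
\end{equation}
Let $\xi\in F_M\setminus C_M$ and $\beta=\min(M\setminus\xi)$. Then $\xi\notin M$, for otherwise $\xi=\beta\in C_M$. So $\beta>\xi$ and $M\cap[\xi,\beta)=\emptyset$. Since $\beta\in C_M\subset M$, we have $\beta=\min(C_M\setminus\xi)$. The ordinal $\beta$ is not a successor, since its predecessor would lie in $M\cap[\xi,\beta)$. So $\beta$ is a limit and $\pi_\beta\in M$. If $\operatorname{cf}\beta\le\omega_n$, then $\operatorname{ran}\pi_\beta\subset M$ by (E), and this cofinal subset of $\beta$ meets $[\xi,\beta)$, which is impossible. Hence $\operatorname{cf}\beta=\omega_m$ with $m>n$, and the address $(m,\zeta)$ exists. If $\nu\in M\cap\omega_m$, then $\pi_\beta(\nu)\in M\cap\beta$,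 so $\pi_\beta(\nu)<\xi<\pi_\beta(\zeta)$ and $\nu<\zeta$. Therefore $\chi_M(m)\le\zeta$.

\emph{Step 2: keys.} Let $M\in\mathcal I_0$. For $\xi\in F_M\setminus C_M$ with address $(m,\zeta)$ we have $\chi_M(m)\in T_m\cap(\zeta+1)$ by \eqref{eq:address} and the definition of $\mathcal I^n$. So $r^m_\zeta(\chi_M(m))$ is defined and below $\chi_M(m)$, and $\ell_{\chi_M(m)}(\delta)>r^m_\zeta(\chi_M(m))$ for all large $\delta<\omega_1$. There are only countably many $\xi$, so we can choose one $\varepsilon_M\in E_M$ that is large enough for all of them. Put $u_M=q_{M,\varepsilon_M}\in M$. Then $u_M(m)=\ell_{\chi_M(m)}(\varepsilon_M)$ lies in the tail of $\chi_M(m)$ with respect to $r^m_\zeta$, that is, $o^m_\zeta(u_M(m))=\chi_M(m)$ for the address $(m,\zeta)$ of each $\xi\in F_M\setminus C_M$.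

\emph{Step 3: decoding.} The pair $(C_M,u_M)$ is in $M$. By Lemma~\ref{lem:stat}(c) there are $C$, $u$ and a stationary $\mathcal I_1\subset\mathcal I_0$ with $(C_M,u_M)=(C,u)$ for all $M\in\mathcal I_1$. This $C$ is the required countable set. For $\xi\in S\setminus C$ with $C$-address $(m,\zeta)$ put $m(\xi)=m$ and $t(\xi)=o^m_\zeta(u(m))$, whenever these are defined. The definition involves $C$, $u$ and $\xi$, but no model. By Step~2,
\begin{equation}\label{eq:decode}
M\in\mathcal I_1,\ \xi\in F_M\setminus C\quad\Longrightarrow\quad t(\xi)\text{ is defined and }t(\xi)=\chi_M(m(\xi)).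
\end{equation}

\emph{Step 4: colors shared by many models.} The value $t(\xi)$ is too fine to serve as a color: for fixed $t<\omega_m$ the set $\{M:\chi_M(m)=t\}$ is nonstationary, since $t+1\in M$ implies $\chi_M(m)>t$. We use the coarser value $\ell_{t(\xi)}(\delta)$ for a suitable $\delta<\omega_1$; by \eqref{eq:decode} it equals $q_{M,\delta}(m(\xi))$ when $\delta\in E_M$, and $q_{M,\delta}$ is an element of $M$. For $\delta<\omega_1$ and $q\in\prod_{m>n}\omega_m$ let
\[
\mathcal I_1(\delta,q)=\{M\in\mathcal I_1:\delta\in E_M,\ q_{M,\delta}=q\},
\]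
and let $\mathcal Z$ be the set of $M\in\mathcal I_1$ such that $\mathcal I_1(\delta,q_{M,\delta})$ is nonstationary for some $\delta\in E_M$. Then $\mathcal Z$ is nonstationary. Otherwise choose such a $\delta_M$ for each $M\in\mathcal Z$. As $\omega_1\subset M$, the pair $(\delta_M,q_{M,\delta_M})$ is in $M$, so it has a constant value $(\delta,q)$ on a stationary $\mathcal Z'\subset\mathcal Z$. But $\mathcal Z'\subset\mathcal I_1(\delta,q)$, and this set is nonstationary. By Lemma~\ref{lem:stat}(a), $\mathcal I_1\setminus\mathcal Z$ is stationary.

\emph{Step 5: colors that differ at every level.} A point $\xi$ sees only the coordinate $m(\xi)$ of a color $q$. For the color classes to be disjoint, distinct colors must therefore differ at every $m>n$. By recursion on $i<\omega_{n+1}$ choose $N_i\in\mathcal I_1\setminus\mathcal Z$ as follows. Let $s_i(m)=\sup_{i'<i}\chi_{N_{i'}}(m)$ for $m>n$. Since $i<\omega_{n+1}\le\omega_m$, we have $s_i(m)<\omega_m$. By Lemma~\ref{lem:stat}(b) pick $N_i\in\mathcal I_1\setminus\mathcal Z$ with $s_i\in N_i$. Then $s_i(m)+1\in N_i$, so $s_i(m)<\chi_{N_i}(m)$ for all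 $m>n$. By Lemma~\ref{lem:nmodel}(b), for each $m$ we have $q_{N_i,\delta}(m)>s_i(m)$ for all large $\delta<\omega_1$. There are countably many $m$ and $E_{N_i}$ is unbounded, so some $\delta_i\in E_{N_i}$ has $q_{N_i,\delta_i}(m)>s_i(m)$ for all $m>n$. As $\omega_{n+1}>\omega_1$ is regular, there are $\delta<\omega_1$ and $J\subset\omega_{n+1}$ with $|J|=\omega_{n+1}$ and $\delta_i=\delta$ for $i\in J$. Put $q_i=q_{N_i,\delta}$ for $i\in J$. For $i<i'$ in $J$ and all $m>n$,
\begin{equation}\label{eq:sep}
q_i(m)<\chi_{N_i}(m)\le s_{i'}(m)<q_{i'}(m).
\end{equation}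

\emph{Step 6: the pieces.} For $i\in J$ let
\[
A_i=\{\xi\in S\setminus C:t(\xi)\text{ is defined and }\ell_{t(\xi)}(\delta)=q_i(m(\xi))\}.
\]
These sets are pairwise disjoint by \eqref{eq:sep}. The set $\mathcal I_1(\delta,q_i)$ is stationary because $N_i\notin\mathcal Z$ and $\delta\in E_{N_i}$. Let $M\in\mathcal I_1(\delta,q_i)$, $\xi\in F_M\setminus C$ and $m=m(\xi)$. By \eqref{eq:decode} and $\delta\in E_M$,
\[
\ell_{t(\xi)}(\delta)=\ell_{\chi_M(m)}(\delta)=q_{M,\delta}(m)=q_i(m),
\]
so $\xi\in A_i$. Thus $F_M\subset A_i\cup C$ for all $M\in\mathcal I_1(\delta,q_i)$, and by \eqref{eq:many} the set $A_i\cup C$ contains $\lambda$ members of $\mathcal F$. Reindex $J$ by $\omega_{n+1}$.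
\end{proof}

GCH was used once, to get $C_M\in M$ in Step~1. Clause (a) of $(*)$ was used for the owner functions in Steps~2 and~3, and clause (b) for the stationarity of $\mathcal I_0$. The countability of $F_M$ was used in Step~1 and again in Step~2, where one $\varepsilon_M<\omega_1$ serves all points of $F_M$.

The case $n=1$ already gives (Y). To get $\aleph_\omega$ pieces with one countable $C$ we apply the proposition for each $n$ inside a separate region of $S$.

\begin{corollary}\label{cor:strong}
\textup{GCH} and $(*)$ imply the strong form of \textup{(Y)} stated in Theorem~\ref{thm:yes}, and hence \textup{(Y)}.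
\end{corollary}

\begin{proof}
We may take $S=\omega_\omega$. Proposition~\ref{prop:main} with $n=1$ gives a countable $C_0$ and pairwise disjoint $A^k\subset S\setminus C_0$ $(1\le k<\omega)$ such that $\mathcal F^k=\{F\in\mathcal F:F\subset A^k\cup C_0\}$ has size $\lambda$. Apply the proposition to $\mathcal F^k$ with $n=k$, obtaining a countable $C_k$ and pairwise disjoint $A^k_i$ $(i<\omega_{k+1})$. Let $C=\bigcup_{k<\omega}C_k$ and $B^k_i=(A^k\cap A^k_i)\setminus C$. The sets $B^k_i$ are pairwise disjoint and are indexed by a set of size $\aleph_\omega$. If $F\in\mathcal F^k$ and $F\subset A^k_i\cup C_k$, then $F\subset(A^k\cup C_0)\cap(A^k_i\cup C_k)\subset B^k_i\cup C$. So each $B^k_i\cup C$ contains $\lambda$ members of $\mathcal F$. Adding the remaining points of $S\setminus C$ to one piece gives the partition. For (Y), let $A$ be one piece and $B$ the union of the others.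
\end{proof}

\section{Forcing $(*)$}\label{sec:forcestar}

Let $V$ satisfy GCH. We add each $T_m$ by bounded approximations that already satisfy $(*)$(a). For $m\ge2$ let $P_m$ be the set of all functions $a:\gamma+1\to2$ with $\gamma<\omega_m$ such that $a(\nu)=1$ implies $\operatorname{cf}\nu=\omega_1$, and such that $a^{-1}(1)\cap\delta$ is nonstationary in $\delta$ for every $\delta\le\gamma$ with $\operatorname{cf}\delta>\omega$. The order is $\supseteq$. Let $P=\prod_{m\ge2}P_m$, let $P^{>n}=\prod_{m>n}P_m$ and $P^{\le n}=\prod_{2\le m\le n}P_m$ for $n\ge1$ (so $P^{>1}=P$ and $P^{\le1}$ is trivial), and for a condition $p$ let $\gamma_p(m)=\max\operatorname{dom}p(m)$. Full support is what allows a single condition to put $\chi_M(m)$ into $T_m$ for all $m>n$ at once.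

A condition in $P_m$ can be lengthened by zeros to any height below $\omega_m$, since for a new limit ordinal $\delta$ the set $a^{-1}(1)\cap\delta$ is bounded in $\delta$. For $m\ge3$ the poset $P_m$ is not ${\le}\omega_2$-closed: the functions on $\gamma+1$, $\gamma<\omega_2$, with value $1$ exactly at ordinals of cofinality $\omega_1$ are conditions (ladders are the witnessing clubs), and a lower bound would violate the requirement at $\delta=\omega_2$. But sequences that we build ourselves can be kept under control by putting $0$ on top at every limit stage.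

\begin{lemma}\label{lem:top}
Let $i<\omega_m$ be a limit ordinal and let $\langle a_j:j<i\rangle$ be a decreasing sequence in $P_m$ with strictly increasing heights $\gamma_j=\max\operatorname{dom}a_j$ such that $\gamma_j=\sup_{j'<j}\gamma_{j'}$ and $a_j(\gamma_j)=0$ for all limit $j<i$. Let $\gamma=\sup_{j<i}\gamma_j$. Then $\bigcup_{j<i}a_j\cup\{(\gamma,0)\}\in P_m$, and if $\operatorname{cf}i=\omega_1$ then also $\bigcup_{j<i}a_j\cup\{(\gamma,1)\}\in P_m$.
\end{lemma}

\begin{proof}
We have $\gamma<\omega_m$ by regularity, and $\operatorname{cf}\gamma=\operatorname{cf}i$. Each $\delta<\gamma$ is at most $\gamma_j$ for some $j$, so the requirement at $\delta$ holds because $a_j\in P_m$. If $\operatorname{cf}\gamma>\omega$, then $\{\gamma_j:j<i\text{ limit}\}$ is a club of $\gamma$ on which the value is $0$, so the requirement holds at $\delta=\gamma$. The value $1$ at $\gamma$ is allowed when $\operatorname{cf}\gamma=\omega_1$.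
\end{proof}

\begin{lemma}\label{lem:Pdist}
For $n\ge1$, the poset $P^{>n}$ adds no $\omega_n$-sequences.
\end{lemma}

\begin{proof}
We verify the assumption of (F1). Let $p_0\in P^{>n}$ and let $D_i$ $(i<\omega_n)$ be dense open. Build a decreasing sequence $\langle p_i:i\le\omega_n\rangle$. Choose $p_{i+1}\le p_i$ in $D_i$ and lengthen it by zeros so that $\gamma_{p_{i+1}}(m)>\gamma_{p_i}(m)$ for all $m>n$. For limit $i\le\omega_n$ let $p_i(m)$ be the union of the earlier $p_j(m)$ with $0$ on top; since $i\le\omega_n<\omega_m$, this is a condition by Lemma~\ref{lem:top}. Then $p_{\omega_n}\le p_0$ lies in all $D_i$.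
\end{proof}

Let $G$ be $P$-generic over $V$, with projections $G^{>n}$ and $G^{\le n}$.

\begin{lemma}\label{lem:PGCH}
$V[G]$ has the same cardinals as $V$ and satisfies \textup{GCH}.
\end{lemma}

\begin{proof}
In this proof $\omega_n$, $\mu$, $\lambda$ denote cardinals of $V$. By Lemma~\ref{lem:Pdist} with $n=1$ there are no new $\omega$-sequences, so $\omega_1$ is preserved and $2^\omega=\omega_1$. Let $n\ge1$. By (F4), $V[G]=V[G^{>n}][G^{\le n}]$, and $|P^{\le n}|\le2^{<\omega_n}=\omega_n$ by GCH. In $V[G^{>n}]$ the cardinal $\omega_{n+1}$ is preserved and $2^{\omega_n}=\omega_{n+1}$, by (F1). Forcing with $P^{\le n}$ keeps both, by (F2) and (F3). So all $\omega_n$, and hence $\mu$, are preserved, and GCH holds below $\mu$.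

Suppose that $\lambda$ is not a cardinal in $V[G]$. By (F6) there are $n\ge1$ and $g:\omega_n\to\lambda$ in $V[G]$ with cofinal range. By (F2) applied to $P^{\le n}$ over $V[G^{>n}]$, the range of $g$ is covered by a subset of $\lambda$ of size at most $\omega_n$ in $V[G^{>n}]$. This set and an enumeration of it lie in $V$ by Lemma~\ref{lem:Pdist}, contradicting the regularity of $\lambda$ in $V$.

In $V[G]$ the cardinal $\mu$ is a strong limit, and the set of functions $\omega\to\mu$ is the same as in $V$, where it has size $\lambda$. So $2^\mu=\mu^{\aleph_0}=\lambda$ by (F5). Finally $|P|\le\mu^{\aleph_0}=\lambda$, so cardinals above $\lambda$ are preserved by (F2), and $2^\kappa=\kappa^+$ for $\kappa\ge\lambda$ by (F3).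
\end{proof}

\begin{lemma}\label{lem:starholds}
In $V[G]$ the sets $T_m=\{\nu:p(m)(\nu)=1\text{ for some }p\in G\}$ witness $(*)$.
\end{lemma}

\begin{proof}
Elements of $T_m$ have cofinality $\omega_1$ in $V$, hence in $V[G]$, where $\omega_1$ is still regular.

(a) Let $\delta<\omega_m$ have uncountable cofinality in $V[G]$; then it has uncountable cofinality in $V$. Since conditions can be lengthened, some $p\in G$ has $\gamma_p(m)\ge\delta$, and then $T_m\cap\delta=p(m)^{-1}(1)\cap\delta$. A club of $\delta$ in $V$ that misses this set is still a club in $V[G]$.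

(b) Fix in $V$ a regular $\theta>\lambda^+$. It stays regular, and $2^\lambda=\lambda^+$ in $V[G]$. Let $H$ denote $H(\theta)$ of the extension. Fix $n\ge1$, $p\in P$ and a name $\dot{\mathfrak A}$ such that $p$ forces $\dot{\mathfrak A}$ to be an expansion of $(H,\in)$ by countably many finitary functions. We find $p^*\le p$ forcing that some $M\in\mathcal I^n$ is closed under these functions; by density this proves (b). The idea is to build a chain of models and a chain of conditions whose heights alternate, so that both reach the same ordinal at each level $m>n$, and then to put $1$ on top.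

An elementary substructure of $\mathfrak A$ is closed under the functions and elementary in $(H,\in)$, and every subset of $H$ of size at most $\omega_n$ is included in an elementary substructure of size $\omega_n$. Recall also that if $p$ forces an existential statement, some name is forced by $p$ to be a witness. By recursion on $j<\omega_1$ we choose in $V$ first a name $\dot M_j$ and then a condition $p_j\le p$, such that $p$ forces $\dot M_j\prec\dot{\mathfrak A}$, $|\dot M_j|=\omega_n$ and $\omega_n\subset\dot M_j$.
\begin{itemize}
\item For $j=0$ let $\dot M_0$ be any such name. For $j=i+1$ let $p$ force in addition $\dot M_i\cup\{p_i,\langle\dot M_{i'}:i'\le i\rangle\}\subset\dot M_{i+1}$. In both cases the sequence $\langle\sup(\dot M_j\cap\omega_m):m>n\rangle$ is forced to be an $\omega$-sequence of ordinals, hence in $V$. Choose $p_j$ below $p$, respectively $p_i$, forcing it to equal some $s_j\in V$. Then $s_j(m)<\omega_m$. Lengthen $p_j$ by zeros so that $\gamma_{p_j}(m)>s_j(m)$ for $m>n$ and, if $j=i+1$, $\gamma_{p_j}(m)>\gamma_{p_i}(m)$ for all $m\ge2$.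
\item For limit $j$ let $\dot M_j$ name $\bigcup_{i<j}\dot M_i$, and let $p_j(m)$ be the union of the $p_i(m)$, $i<j$, with $0$ on top. This is a condition by Lemma~\ref{lem:top}.
\end{itemize}
Since $p_j$ is forced to be in $\dot M_{j+1}$, so are $\gamma_{p_j}(m)$ and its successor. Hence
\[
\gamma_{p_j}(m)<s_{j+1}(m)<\gamma_{p_{j+1}}(m)\qquad(m>n,\ j<\omega_1).
\]
Let $\gamma(m)=\sup_{j<\omega_1}\gamma_{p_j}(m)$, and let $p^*(m)=\bigcup_jp_j(m)\cup\{(\gamma(m),e_m)\}$ with $e_m=1$ for $m>n$ and $e_m=0$ for $m\le n$. As $\omega_1<\omega_m$, Lemma~\ref{lem:top} gives $p^*\in P$. The condition $p^*$ extends all $p_j$. It forces that $\langle\dot M_j:j<\omega_1\rangle$ is an $n$-chain, that the union $M$ is closed under the functions of $\dot{\mathfrak A}$, and that $\chi_M(m)=\sup_js_{j+1}(m)=\gamma(m)\in T_m$ for all $m>n$.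
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
By Lemmas~\ref{lem:PGCH} and~\ref{lem:starholds}, $V[G]$ is a cardinal-preserving extension satisfying GCH and $(*)$. Apply Corollary~\ref{cor:strong} in $V[G]$.
\end{proof}

\section{A diagonal construction}\label{sec:diagonal}

We turn to Theorem~\ref{thm:no}. A counterexample to (Y) is a family in which, for every $A\subset\mu$, almost all members behave alike with respect to $A$. We take $\mu=\sup_n\kappa_n$ and let each member pick one point from each interval $(\kappa_{n-1},\kappa_n)$. The following lemma says what is needed to steer the choices. An \emph{ideal} on $\kappa$ is a family of subsets of $\kappa$ closed under subsets and finite unions; it is \emph{$\kappa$-complete} if it is closed under unions of fewer than $\kappa$ members.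

\begin{lemma}\label{lem:diag}
Let $\kappa_0<\kappa_1<\cdots$ be regular uncountable cardinals, $\mu=\sup_n\kappa_n$, $\lambda=\mu^+$, and assume $2^\mu=\lambda$. For each $n$ let $I_n$ be a $\kappa_n$-complete ideal on $\kappa_n$ containing all bounded subsets of $\kappa_n$. Let $\mathcal X$ be a set of sequences $X=\langle X_n:n<\omega\rangle$ with $X_n\subset\kappa_n$ and $X_n\notin I_n$. Write $X\le^*Y$ if $X_n\setminus Y_n\in I_n$ for all but finitely many $n$. Assume:
\begin{itemize}
\item[(D1)] for every $A\subset\mu$ there is $X\in\mathcal X$ such that for every $n$, $X_n\subset A$ or $X_n\cap A=\emptyset$;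
\item[(D2)] every subset of $\mathcal X$ of size at most $\mu$ has a $\le^*$-lower bound in $\mathcal X$.
\end{itemize}
Then there is $\mathcal F\subset[\mu]^{\aleph_0}$ with $|\mathcal F|=\lambda$ such that for every partition $\mu=A\cup B\cup C$ with $|C|<\mu$, one of $A\cup C$, $B\cup C$ contains at most $\mu$ members of $\mathcal F$.
\end{lemma}

\begin{proof}
Put $\kappa_{-1}=0$. Using $2^\mu=\lambda$, enumerate all subsets of $\mu$ as $\langle A_\beta:\beta<\lambda\rangle$, and let $X^\beta\in\mathcal X$ be as in (D1) for $A_\beta$. At stage $\alpha<\lambda$ we have to respect the at most $\mu$ earlier requirements, while coordinate $n$ can respect fewer than $\kappa_n$ of them. So write $\alpha=\bigcup_na_{\alpha,n}$ with $a_{\alpha,n}\subset a_{\alpha,n+1}$ and $|a_{\alpha,n}|<\kappa_n$; for $\alpha>0$ take the images of the $\kappa_{n-1}$ under a surjection $\mu\to\alpha$. By (D2) let $Y^\alpha\in\mathcal X$ be a $\le^*$-lower bound of $\{X^\beta:\beta<\alpha\}$.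

By recursion on $\alpha<\lambda$ choose $h_\alpha(n)\in Y^\alpha_n$ outside the following sets: $\kappa_{n-1}+1$; the singletons $\{h_\beta(n)\}$ for $\beta\in a_{\alpha,n}$; and the sets $Y^\alpha_n\setminus X^\beta_n$ for those $\beta\in a_{\alpha,n}$ with $Y^\alpha_n\setminus X^\beta_n\in I_n$. These are fewer than $\kappa_n$ sets from $I_n$, their union is in $I_n$, and $Y^\alpha_n\notin I_n$; so the choice is possible. Let $F_\alpha=\{h_\alpha(n):n<\omega\}$ and $\mathcal F=\{F_\alpha:\alpha<\lambda\}$.

Since $\kappa_{n-1}<h_\alpha(n)<\kappa_n$, the set $F_\alpha$ is countably infinite and determines $h_\alpha$. Let $\beta<\alpha$. For all large $n$ we have $\beta\in a_{\alpha,n}$ and $Y^\alpha_n\setminus X^\beta_n\in I_n$. Hence $h_\alpha\ne h_\beta$, which gives $|\mathcal F|=\lambda$, and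
\begin{equation}\label{eq:catch}
h_\alpha(n)\in X^\beta_n\quad\text{for all but finitely many }n.
\end{equation}

Let $\mu=A\cup B\cup C$ be a partition with $|C|<\mu$, say $A=A_\beta$ and $C=A_{\beta'}$. For all large $n$ we have $|C|<\kappa_n$, so $C\cap\kappa_n$ is bounded in $\kappa_n$ and lies in $I_n$. Then $X^{\beta'}_n\not\subset C$, because $X^{\beta'}_n\notin I_n$, and therefore $X^{\beta'}_n\cap C=\emptyset$. Let $Z=\{n:X^\beta_n\subset A\}$; for $n\notin Z$ we have $X^\beta_n\cap A=\emptyset$. Let $\alpha>\max(\beta,\beta')$. By \eqref{eq:catch}, for all but finitely many $n$ we have $h_\alpha(n)\notin C$, and $h_\alpha(n)\in A$ if and only if $n\in Z$. If $Z$ is infinite, every such $F_\alpha$ meets $A$, so $F_\alpha\not\subset B\cup C$. If $Z$ is finite, every such $F_\alpha$ has a point outside $A\cup C$. In either case one of the two sets contains $F_\alpha$ only for $\alpha\le\max(\beta,\beta')$, that is, for at most $\mu$ values of $\alpha$.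
\end{proof}

An uncountable cardinal $\kappa$ is \emph{measurable} if it carries a nonprincipal ultrafilter closed under intersections of fewer than $\kappa$ members (a \emph{$\kappa$-complete} ultrafilter). Such an ultrafilter $U$ is a \emph{normal measure} if every function $f$ with $\operatorname{dom}f\in U$ and $f(\xi)<\xi$ is constant on a set in $U$. Every measurable cardinal is inaccessible (regular and strong limit) and carries a normal measure. By completeness, $U$ contains $\kappa\setminus\eta$ for all $\eta<\kappa$, and a function from a set in $U$ into a set of size less than $\kappa$ is constant on a set in $U$.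

\begin{example}\label{ex:measurable}
Let each $\kappa_n$ carry a normal measure $U_n$, and let $2^\mu=\mu^+$. Put $I_n=\{X\subset\kappa_n:\kappa_n\setminus X\in U_n\}$ and $\mathcal X=\prod_nU_n$. Then (D1) holds: let $X_n$ be whichever of $\kappa_n\cap A$ and $\kappa_n\setminus A$ is in $U_n$. Also (D2) holds, since $X\le^*Y$ for all $X,Y\in\mathcal X$. So the conclusion of Lemma~\ref{lem:diag} holds at $\mu$.
\end{example}

No $\aleph_n$ is measurable, so to bring this example down to $\aleph_\omega$ we must collapse cardinals, and after the collapse $U_n$ no longer decides all subsets of $\kappa_n$. The rest of the paper builds a family $\mathcal X$ that satisfies (D1) and (D2) after the collapse.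

\section{The ground model and the collapse}\label{sec:collapse}

Let $\kappa_0<\kappa_1<\cdots$ be measurable and $\mu=\sup_n\kappa_n$. The collapse will not repair a failure of GCH at $\kappa_n$ or at $\mu$, so we first arrange:
\begin{itemize}
\item[(H)] each $\kappa_n$ carries a normal measure $U_n$, $2^{\kappa_n}=\kappa_n^+$ for all $n$, and $2^\mu=\mu^+$.
\end{itemize}
If GCH holds, then (H) holds and nothing has to be done.

\begin{lemma}\label{lem:small}
Let $U$ be a normal measure on $\kappa$, let $|Q|<\kappa$, and let $g$ be $Q$-generic over $V$. In $V[g]$ the set $U^*=\{X\subset\kappa:X\supset Y\text{ for some }Y\in U\}$ is a normal measure on $\kappa$.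
\end{lemma}

\begin{proof}
We first show that every $f:\kappa\setminus\{0\}\to\kappa$ in $V[g]$ with $f(\xi)<\xi$ is constant on a set in $U$. Let $\dot f$ be a name for $f$. In $V$, for $r\in Q$ let $S_r$ be the set of $\xi$ such that $r\Vdash\dot f(\xi)=\nu$ for some $\nu<\xi$. If $S_r\in U$, normality gives $Y_r\subset S_r$ in $U$ on which the forced value is constant. Otherwise let $Y_r=\kappa\setminus S_r$. Then $Y=\bigcap_rY_r\setminus\{0\}\in U$. Take $\xi_0\in Y$ and $r\in g$ forcing the value of $\dot f(\xi_0)$. Then $\xi_0\in S_r\cap Y_r$, so $S_r\in U$, and $f$ is constant on $Y\subset Y_r$.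

The set $U^*$ is a filter without finite members. It is an ultrafilter: apply the claim to a function that agrees with the characteristic function of $X$ on $\kappa\setminus2$. It is normal: extend a regressive function on a set $X\in U^*$ by $0$, and intersect the set given by the claim with $X$. It is $\kappa$-complete: let $X_i\in U^*$ for $i<\gamma<\kappa$ and suppose that $X=\kappa\setminus\bigcap_iX_i\in U^*$. On $X\setminus(\gamma+1)\in U^*$ the function sending $\xi$ to the least $i$ with $\xi\notin X_i$ is regressive, so it has a constant value $i$ on a set in $U^*$; this set is disjoint from $X_i\in U^*$, a contradiction.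
\end{proof}

\begin{lemma}\label{lem:H}
Some forcing extension of $V$ satisfies \textup{(H)}.
\end{lemma}

\begin{proof}
Let $R_n$ be the set of partial functions of size at most $\kappa_n$ from $\kappa_n^+$ to $\mathcal P(\kappa_n)$, ordered by $\supseteq$, and force with $R=\prod_nR_n\cong R_{\ge n}\times R_{<n}$. Fix $n$. The poset $R_{\ge n}$ is ${\le}\kappa_n$-closed, so it adds no $\kappa_n$-sequences. In its extension a normal measure on $\kappa_n$ from $V$ remains one, because the subsets of $\kappa_n$, the short sequences of such subsets and the regressive functions are all in $V$. Also $\kappa_n^+$ is preserved, and the generic for $R_n$ gives a surjection $\kappa_n^+\to\mathcal P(\kappa_n)$, so $2^{\kappa_n}=\kappa_n^+$. Next, $|R_{<n}|<\kappa_n$ because $\kappa_n$ is inaccessible. Forcing with $R_{<n}$ preserves $\kappa_n^+$ and $2^{\kappa_n}=\kappa_n^+$ by (F2) and (F3), and it preserves the measurability of $\kappa_n$ by Lemma~\ref{lem:small}.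

Over the $R$-extension, force with the partial functions of size at most $\mu$ from $\mu^+$ to $\mathcal P(\mu)$. This poset is ${\le}\mu$-closed, so it preserves $\mu^+$ and everything obtained so far, and it adds a surjection $\mu^+\to\mathcal P(\mu)$.
\end{proof}

From now on $V$ denotes a model of (H), with fixed normal measures $U_n$; it is the original ground model if that model satisfies GCH. Put $\lambda=\mu^+$. By (F5), $\mu^{\aleph_0}=2^\mu=\lambda$. Let $\tau_0=\omega_1$ and $\tau_{n+1}=\kappa_n^+$, so that $\tau_n<\kappa_n$ is regular and uncountable. For $X\subset\kappa_n\setminus2$ let $\operatorname{Col}(\tau_n,X)$ be the set of partial functions $c$ on $X\times\tau_n$ with $|c|<\tau_n$ and $c(\nu,i)<\nu$, ordered by $\supseteq$. Let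
\[
P_n=\operatorname{Col}(\tau_n,\kappa_n\setminus2),\qquad P=\prod_{n<\omega}P_n,
\]
and let $P_{<n}$, $P_{\le n}$, $P_{>n}$ be the products over the indicated coordinates. A generic for $P_n$ gives a surjection $\tau_n\to\nu$ for each $\nu\in\kappa_n\setminus2$, so it is meant to turn $\kappa_n$ into $\tau_n^+$. We collapse to $\kappa_n^+$ rather than to $\kappa_n$ at the next coordinate so that $P_{>n}$ adds no subsets of $\kappa_n$; then all new subsets of $\kappa_n$ come from $P_{\le n}$.

\begin{lemma}\label{lem:regular}
A normal measure $U$ on $\kappa$ contains the set of regular cardinals below $\kappa$.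
\end{lemma}

\begin{proof}
Otherwise $\operatorname{cf}\xi<\xi$ on a set in $U$, and by normality $\operatorname{cf}\xi=\rho<\xi$ on a set in $U$. For these $\xi$ choose $c_\xi:\rho\to\xi$ cofinal; then $\xi$ is the least ordinal above the range of $c_\xi$. For each $i<\rho$ the map $\xi\mapsto c_\xi(i)$ is regressive, so it is constant on a set in $U$. On the intersection of these $\rho<\kappa$ sets $c_\xi$ does not depend on $\xi$, which is absurd.
\end{proof}

\begin{lemma}\label{lem:Pfacts}
\begin{itemize}
\item[(a)] $P_{>n}$ is ${\le}\kappa_n$-closed and $P$ is ${\le}\omega$-closed.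
\item[(b)] Every $c\in P_n$ has $\operatorname{dom}c\subset\eta\times\tau_n$ for some $\eta<\kappa_n$; $|P_{<n}|<\kappa_n$, $|P_{\le n}|\le\kappa_n$ and $|P|\le\lambda$.
\item[(c)] Let $Y_0\in U_n$ and $p^\xi=(a^\xi,p^\xi_n)\in P_{<n}\times P_n$ for $\xi\in Y_0$. There are $Y\subset Y_0$ in $U_n$, $a\in P_{<n}$ and $c\in P_n$ with $a^\xi=a$ and $p^\xi_n\restriction(\xi\times\tau_n)=c$ for all $\xi\in Y$.
\item[(d)] $P_{\le n}$ is $\kappa_n$-c.c.
\end{itemize}
\end{lemma}

\begin{proof}
(a) As $\tau_i$ is regular, the union of a decreasing sequence of fewer than $\tau_i$ conditions of $P_i$ is a condition. Now $\tau_i>\kappa_n$ for $i>n$, and $\tau_i>\omega$ for all $i$.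

(b) The first claim holds because $|c|<\tau_n<\kappa_n$ and $\kappa_n$ is regular. By inaccessibility $|\operatorname{Col}(\tau_n,\eta\setminus2)|<\kappa_n$ for $\eta<\kappa_n$, so $|P_n|\le\kappa_n$. The other bounds follow, the last from $\mu^{\aleph_0}=\lambda$.

(c) By Lemma~\ref{lem:regular} we may assume that all $\xi\in Y_0$ are regular and above $\tau_n$. Then $c^\xi=p^\xi_n\restriction(\xi\times\tau_n)$ has size less than $\operatorname{cf}\xi$, so $\operatorname{dom}c^\xi\subset\eta_\xi\times\tau_n$ for some $\eta_\xi<\xi$. By normality $\eta_\xi=\eta$ on a set in $U_n$. On this set $(a^\xi,c^\xi)$ ranges over $P_{<n}\times\operatorname{Col}(\tau_n,\eta\setminus2)$, which has size less than $\kappa_n$, so it is constant on a set in $U_n$.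

(d) Let $p^\xi\in P_{\le n}$ for $\xi<\kappa_n$, and take $Y,a,c$ as in (c). Pick $\xi\in Y$ and, by (b), $\xi'\in Y$ with $\xi'>\xi$ and $\operatorname{dom}p^\xi_n\subset\xi'\times\tau_n$. On $\xi'\times\tau_n$ the function $p^{\xi'}_n$ equals $c\subset p^\xi_n$, so $p^\xi_n\cup p^{\xi'}_n$ is a function, and $(a,p^\xi_n\cup p^{\xi'}_n)$ extends $p^\xi$ and $p^{\xi'}$.
\end{proof}

\section{Sets that decide, and the poset $\mathfrak Q$}\label{sec:Q}

Lemma~\ref{lem:Pfacts}(c) shows where the dependence on $\xi$ sits. If $p^\xi$ decides whether $\xi$ belongs to a new set $\dot x\subset\kappa_n$, then on a set of measure one the part of $p^\xi$ below $\xi$ is fixed, and only the part in $\operatorname{Col}(\tau_n,[\xi,\kappa_n))$ varies. This suggests looking at the set of those $\xi$ for which the varying part belongs to the generic filter.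

Let $\mathfrak F_n$ be the set of functions $f$ with $\operatorname{dom}f\in U_n$, $\operatorname{dom}f\subset\kappa_n\setminus2$, and $f(\xi)\in\operatorname{Col}(\tau_n,[\xi,\kappa_n))$. Put $f\le_ng$ if $\{\xi\in\operatorname{dom}f\cap\operatorname{dom}g:f(\xi)\supseteq g(\xi)\}\in U_n$. If $G_n$ is $P_n$-generic over $V$ and $f\in\mathfrak F_n$, let
\[
X_f=\{\xi\in\operatorname{dom}f:f(\xi)\in G_n\}.
\]

\begin{lemma}\label{lem:Xf}
Let $G_n$ be $P_n$-generic over $V$ and $f,g\in\mathfrak F_n$.
\begin{itemize}
\item[(a)] $X_f$ meets every $Y\in U_n$.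
\item[(b)] If $f\le_ng$, then $X_f\setminus X_g$ is disjoint from some set in $U_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $c\in P_n$ with $\operatorname{dom}c\subset\eta\times\tau_n$, and take $\xi\in Y\cap\operatorname{dom}f$ with $\xi>\eta$. The domains of $c$ and $f(\xi)$ are disjoint, so $c\cup f(\xi)\in P_n$, and it forces $\xi\in X_f\cap Y$. By density, $X_f\cap Y\ne\emptyset$. (b) If $f(\xi)\supseteq g(\xi)$ and $f(\xi)\in G_n$, then $g(\xi)\in G_n$. So $X_f\setminus X_g$ misses the set that witnesses $f\le_ng$.
\end{proof}

For instance, let $f(\xi)=\{((\xi,0),0)\}$ and $g(\xi)=\{((\xi,0),1)\}$ for $2\le\xi<\kappa_n$. Then $X_f$ and $X_g$ are disjoint and both meet every set in $U_n$, so $U_n$ decides neither. The next lemma shows that the sets $X_f$ do decide all new sets, densely often.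

\begin{lemma}\label{lem:decide}
Work in $V$. Let $p\in P_{\le n}$, $f\in\mathfrak F_n$, and let $\dot x$ be a $P_{\le n}$-name for a subset of $\kappa_n$. There are $p'\le p$ and $f'\le_nf$ such that $p'\Vdash X_{f'}\subset\dot x$ or $p'\Vdash X_{f'}\cap\dot x=\emptyset$.
\end{lemma}

\begin{proof}
Write $p=(p_{<n},p_n)$ with $\operatorname{dom}p_n\subset\eta\times\tau_n$ and $\eta<\kappa_n$. For $\xi\in\operatorname{dom}f$ with $\xi>\eta$, the pair $(p_{<n},p_n\cup f(\xi))$ is a condition. Extend it to $p^\xi=(a^\xi,c^\xi\cup d^\xi)$ deciding ``$\xi\in\dot x$'', where $c^\xi$ and $d^\xi$ are the parts of the last coordinate on $\xi\times\tau_n$ and on $[\xi,\kappa_n)\times\tau_n$. Then $c^\xi\supseteq p_n$ and $d^\xi\supseteq f(\xi)$. By Lemma~\ref{lem:Pfacts}(c) there is $Y\in U_n$ on which $a^\xi=a$ and $c^\xi=c$, and by shrinking $Y$ we make the decision the same for all $\xi\in Y$. Let $p'=(a,c)\le p$ and $f'(\xi)=d^\xi$ for $\xi\in Y$; then $f'\in\mathfrak F_n$ and $f'\le_nf$.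

Let $G_{<n}\times G_n$ be generic with $p'$ in it, and let $\xi\in X_{f'}$. Then $c,d^\xi\in G_n$. A common extension in $G_n$ extends $c\cup d^\xi$, so $c\cup d^\xi\in G_n$ and $p^\xi\in G_{<n}\times G_n$. Hence the common decision about ``$\xi\in\dot x$'' is correct for every $\xi\in X_{f'}$.
\end{proof}

This is the local content of (D1). For (D2) the deciding functions must be chosen coherently, from a family in which any $\mu$ members have a common lower bound. A generic filter will be such a family. Coordinate $n$ has little closure: a $\le_n$-decreasing sequence $\langle f_i:i<\gamma\rangle$ with $\gamma<\tau_n$ has the lower bound $\xi\mapsto\bigcup_if_i(\xi)$, defined on the set in $U_n$ where all $f_i$ are defined and $f_{i'}(\xi)\supseteq f_i(\xi)$ for all $i<i'<\gamma$. But $\tau_n$ tends to $\mu$, and (D2) ignores finitely many coordinates. So we order the product modulo finite sets. Let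
\[
\mathfrak Q=\prod_{n<\omega}\mathfrak F_n,\qquad f\le g\iff f_n\le_ng_n\text{ for all but finitely many }n.
\]
Since $|\mathfrak F_n|\le\kappa_n^{\kappa_n}<\mu$, we have $|\mathfrak Q|\le\mu^{\aleph_0}=\lambda$.

\begin{lemma}\label{lem:Qdist}
$\mathfrak Q$ adds no $\mu$-sequences.
\end{lemma}

\begin{proof}
First let $\rho<\mu$, let $D_i$ $(i<\rho)$ be dense open, and let $q\in\mathfrak Q$. Choose $n_0$ with $\rho<\tau_n$ for $n\ge n_0$. Build $q^i$ $(i\le\rho)$ with $q^0=q$ such that $q^i_n=q_n$ for $n<n_0$ and $\langle q^i_n:i\le\rho\rangle$ is $\le_n$-decreasing for every $n\ge n_0$. Given $q^i$, take $r\le q^i$ in $D_i$. Let $q^{i+1}_n=q^i_n$ for the finitely many $n$ with $n<n_0$ or $r_n\not\le_nq^i_n$, and $q^{i+1}_n=r_n$ otherwise. Then $q^{i+1}\le r$, so $q^{i+1}\in D_i$. At a limit $i\le\rho<\tau_n$ take a $\le_n$-lower bound at each $n\ge n_0$. Then $q^\rho\le q$ lies in all $D_i$. By (F1), $\mathfrak Q$ adds no $\rho$-sequences for $\rho<\mu$.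

If $g:\mu\to V$ is in the extension, then each $g\restriction\kappa_n$ is in $V$, so $\langle g\restriction\kappa_n:n<\omega\rangle$ is an $\omega$-sequence of elements of $V$. It lies in $V$, and so does $g$.
\end{proof}

Let $K$ be $\mathfrak Q$-generic over $V$ and $V_1=V[K]$. By Lemma~\ref{lem:Qdist} and (F1), $V_1$ has the same cardinals $\le\lambda$ and the same subsets of $\mu$ as $V$. So (H) holds in $V_1$ with the same $U_n$, the definition of $P$ gives the same poset in $V_1$, and Lemma~\ref{lem:Pfacts} holds in $V_1$. If $V$ satisfies GCH, so does $V_1$: for $\kappa\le\mu$ there are no new subsets, and for $\kappa\ge\lambda$ use $|\mathfrak Q|\le\lambda$ and (F3).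

\begin{lemma}\label{lem:dirV1}
In $V_1$, every $E\subset K$ with $|E|\le\mu$ has a lower bound in $K$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Qdist}, $E\in V$. Let $q\in K$ force $\check E\subset\dot K$. We show in $V$ that $q\le f$ for all $f\in E$. Suppose $f\in E$ and $q\not\le f$. Then there is an infinite $N\subset\omega$ such that for $n\in N$ the set $Y_n$ of $\xi\in\operatorname{dom}q_n\cap\operatorname{dom}f_n$ with $q_n(\xi)\not\supseteq f_n(\xi)$ is in $U_n$. For $n\in N$ and $\xi\in Y_n$ choose $q'_n(\xi)\supseteq q_n(\xi)$ in $\operatorname{Col}(\tau_n,[\xi,\kappa_n))$ that disagrees with $f_n(\xi)$ at some point. If $q_n(\xi)$ already disagrees with $f_n(\xi)$, take $q_n(\xi)$ itself. Otherwise there is $(\nu,i)\in\operatorname{dom}f_n(\xi)\setminus\operatorname{dom}q_n(\xi)$, and since $\nu\ge2$ we can assign to it a value below $\nu$ other than $f_n(\xi)(\nu,i)$. Let $q'_n=q_n$ for $n\notin N$. Then $q'\le q$. A common extension $s$ of $q'$ and $f$ would have $s_n(\xi)\supseteq q'_n(\xi)\cup f_n(\xi)$ for some $n\in N$ and $\xi\in Y_n$, which is impossible for a function. So $q'\Vdash f\notin\dot K$,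 contradicting $q'\le q$.
\end{proof}

\section{The model $W$}\label{sec:W}

Let $G$ be $P$-generic over $V_1$, with projections $G_n$, $G_{\le n}$, $G_{>n}$, and let $W=V_1[G]$. By (F4), $K\times G$ is $\mathfrak Q\times P$-generic over $V$. The first lemma says how well $V_1$ approximates $W$.

\begin{lemma}\label{lem:approx}
\begin{itemize}
\item[(a)] Every $\omega$-sequence in $W$ of elements of $V_1$ lies in $V_1$.
\item[(b)] For every $g:\kappa_n\to V_1$ in $W$ there is $\Gamma\in V_1$ with domain $\kappa_n$ such that $g(i)\in\Gamma(i)$ and $|\Gamma(i)|<\kappa_n$ in $V_1$, for all $i<\kappa_n$.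
\item[(c)] For $\nu\le\kappa_n$, every subset of $\nu$ in $W$ is the value under $G_{\le n}$ of a nice $P_{\le n}$-name for a subset of $\nu$ that belongs to $V$.
\item[(d)] $\omega_1^V$, $\kappa_n$ and $(\kappa_n^+)^V$ are regular cardinals in $W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $P$ is ${\le}\omega$-closed in $V_1$. For the rest let $V'=V_1[G_{>n}]$, so that $W=V'[G_{\le n}]$. By Lemma~\ref{lem:Pfacts}(a), $V'$ has no new $\kappa_n$-sequences of elements of $V_1$. Hence $\kappa_n$ and $\kappa_n^+$ are regular in $V'$, and $P_{\le n}$ is $\kappa_n$-c.c.\ in $V'$, since a one-to-one enumeration of an antichain in type $\kappa_n$ would lie in $V_1$.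

(b) By (F2) over $V'$ there is $\Gamma\in V'$ with $g(i)\in\Gamma(i)$ and $|\Gamma(i)|<\kappa_n$, and we may discard from $\Gamma(i)$ all elements outside $V_1$. An enumeration of $\Gamma(i)$ in length less than $\kappa_n$ lies in $V_1$, so $\Gamma(i)\in V_1$ and $|\Gamma(i)|<\kappa_n$ there. Then $\Gamma$ is a $\kappa_n$-sequence of elements of $V_1$, so $\Gamma\in V_1$.

(c) By (F3) over $V'$ the set has a nice name in $V'$. The name is determined by a subset of $\nu\times P_{\le n}$, and this product has size at most $\kappa_n$ in $V$. Such a subset lies in $V_1$, and then in $V$ by Lemma~\ref{lem:Qdist}.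

(d) For $\omega_1^V$ use (a). For $\kappa_n$ and $\kappa_n^+$ use (F2) for $P_{\le n}$ over $V'$.
\end{proof}

\begin{lemma}\label{lem:Wcard}
In $W$: $\mu=\aleph_\omega$, $\lambda=\aleph_{\omega+1}$, and $2^\kappa=\kappa^+$ for all infinite $\kappa\le\mu$. If $V$ satisfies \textup{GCH}, so does $W$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:approx}(d), all $\tau_n$ and $\kappa_n$ are cardinals in $W$. Ordinals in $(\tau_n,\kappa_n)$ have size $\tau_n$ in $W$ by the collapse, and ordinals in $(\kappa_n,\tau_{n+1})$ have size $\kappa_n$ already in $V$. So the infinite cardinals of $W$ below $\mu$ are $\omega<\tau_0<\kappa_0<\tau_1<\kappa_1<\cdots$, and $\mu=\aleph_\omega$. If $\lambda$ were not a cardinal in $W$, then (F6) would give $g:\kappa_n\to\lambda$ with cofinal range for some $n$. With $\Gamma$ as in Lemma~\ref{lem:approx}(b), $\lambda\cap\bigcup_i\Gamma(i)$ would be a cofinal subset of $\lambda$ of size at most $\kappa_n$ in $V_1$, where $\lambda$ is regular. So $\lambda=\aleph_{\omega+1}$ in $W$.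

By Lemma~\ref{lem:approx}(a), $\mathcal P(\omega)^W=\mathcal P(\omega)^{V_1}$. This set has size less than $\kappa_0$ in $V_1$, hence at most $\tau_0$ in $W$; so $2^\omega=\omega_1$. By Lemma~\ref{lem:approx}(c), the power sets of $\tau_n$ and $\kappa_n$ in $W$ are bounded by the numbers of nice $P_{\le n}$-names in $V$. A nice name for a subset of $\tau_n$ is given by $\tau_n$ antichains, each of size less than $\kappa_n$, in a poset of size at most $\kappa_n$; as $\kappa_n^{<\kappa_n}=\kappa_n$, there are at most $\kappa_n$ of them. For subsets of $\kappa_n$ there are at most $2^{\kappa_n}=\tau_{n+1}$, by (H). So $2^{\tau_n}=\kappa_n$ and $2^{\kappa_n}=\tau_{n+1}$ in $W$, which is GCH below $\mu$. Thus $\mu$ is a strong limit in $W$, and $2^\mu=\mu^{\aleph_0}$ by (F5). By Lemma~\ref{lem:approx}(a) the functions $\omega\to\mu$ are those of $V_1$, where there are $\lambda$ of them; so $2^\mu=\lambda$. If $V$ satisfies GCH, then so does $V_1$, and $|P|\le\lambda$ gives $2^\kappa=\kappa^+$ in $W$ for $\kappa\ge\lambda$ by (F2) and (F3).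
\end{proof}

In $W$ define
\[
I_n=\{X\subset\kappa_n:X\cap Y=\emptyset\text{ for some }Y\in U_n\},\qquad
\mathcal X=\{\langle X_{f_n}:n<\omega\rangle:f\in K\}.
\]

\begin{proposition}\label{prop:W}
In $W$ the cardinals $\kappa_n$, the ideals $I_n$ and the family $\mathcal X$ satisfy the hypotheses of Lemma~\ref{lem:diag}. Hence in $W$ there is $\mathcal F\subset[\omega_\omega]^{\aleph_0}$ as in Theorem~\ref{thm:no}.
\end{proposition}

\begin{proof}
The $\kappa_n$ are regular, $\mu=\aleph_\omega$ and $2^\mu=\lambda=\mu^+$ in $W$, by Lemmas~\ref{lem:approx}(d) and~\ref{lem:Wcard}.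

\emph{The ideals.} The family $I_n$ is closed under subsets, and it contains the bounded sets because $\kappa_n\setminus\eta\in U_n$ for $\eta<\kappa_n$. For completeness let $Z_i\in I_n$ $(i<\gamma<\kappa_n)$ and choose in $W$ sets $Y_i\in U_n$ with $Z_i\cap Y_i=\emptyset$. The sequence $\langle Y_i:i<\gamma\rangle$ need not be in $V_1$, but Lemma~\ref{lem:approx}(b) covers it: there is $\Gamma\in V_1$ with $Y_i\in\Gamma(i)$ and $|\Gamma(i)|<\kappa_n$. In $V_1$ the set $U_n\cap\bigcup_{i<\gamma}\Gamma(i)$ has size less than $\kappa_n$, so its intersection $Y$ is in $U_n$ (take $Y=\kappa_n$ if $\gamma=0$). Since $Y\subset Y_i$ for all $i$, it misses $\bigcup_iZ_i$. By Lemma~\ref{lem:Xf}(a), $X_{f_n}\notin I_n$ for all $f\in K$ and $n<\omega$.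

\emph{Condition (D1).} Let $A\subset\mu$ be in $W$. By Lemma~\ref{lem:approx}(c) choose nice $P_{\le n}$-names $\dot x_n\in V$ whose value under $G_{\le n}$ is $A\cap\kappa_n$. The sequence $\langle\dot x_n:n<\omega\rangle$ is in $V_1$ by Lemma~\ref{lem:approx}(a) and then in $V$ by Lemma~\ref{lem:Qdist}. In $V$ let $\Delta$ be the set of $(f',p')\in\mathfrak Q\times P$ such that for every $n$,
\[
p'_{\le n}\Vdash X_{f'_n}\subset\dot x_n\quad\text{or}\quad p'_{\le n}\Vdash X_{f'_n}\cap\dot x_n=\emptyset,
\]
where $p'_{\le n}\in P_{\le n}$ is the restriction of $p'$. We show that $\Delta$ is dense. Given $(f,p)$, let $p^0=p$. At step $n$ apply Lemma~\ref{lem:decide} to $p^n_{\le n}$, $f_n$ and $\dot x_n$. This gives $f'_n\le_nf_n$ and an extension of $p^n_{\le n}$; let $p^{n+1}$ be this extension on the coordinates $\le n$ and $p^n$ on the others. By Lemma~\ref{lem:Pfacts}(a) the decreasing sequence $\langle p^n:n<\omega\rangle$ has a lower bound $p'$. Then $p'_{\le n}\le p^{n+1}_{\le n}$ for all $n$, so $(f',p')\in\Delta$, and $(f',p')\le(f,p)$. As $K\times G$ is generic over $V$, there is $(f',p')\in\Delta$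 with $f'\in K$ and $p'\in G$. For each $n$, $G_{\le n}$ is $P_{\le n}$-generic over $V$ and contains $p'_{\le n}$, so $X_{f'_n}\subset A$ or $X_{f'_n}\cap A=\emptyset$.

\emph{Condition (D2).} A nonempty subset of $\mathcal X$ of size at most $\mu$ is given by a sequence $\langle f^i:i<\mu\rangle$ in $W$ of elements of $K$. Apply Lemma~\ref{lem:approx}(b) to its restriction to $\kappa_n$, obtaining $\Gamma_n\in V_1$, and let $E_n=K\cap\bigcup_{i<\kappa_n}\Gamma_n(i)$. Since $K\in V_1$, we have $E_n\in V_1$, $|E_n|\le\kappa_n$ in $V_1$, and $f^i\in E_n$ for $i<\kappa_n$. By Lemma~\ref{lem:approx}(a), $\langle E_n:n<\omega\rangle\in V_1$. So $E=\bigcup_nE_n\subset K$ is in $V_1$ and has size at most $\mu$ there. By Lemma~\ref{lem:dirV1} some $r\in K$ is below all $f^i$. For each $i$ we have $r_n\le_nf^i_n$ for all but finitely many $n$, and for these $n$ Lemma~\ref{lem:Xf}(b) gives $X_{r_n}\setminus X_{f^i_n}\in I_n$. So $\langle X_{r_n}:n<\omega\rangle$ is a $\le^*$-lower bound in $\mathcal X$.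
\end{proof}

\section{Restoring GCH}\label{sec:innermodel}

If the ground model fails GCH above $\mu$, then $W$ may fail it as well. Everything that matters for the counterexample is coded by one subset of $\lambda$, so we keep that set and discard the rest. Recall that for a set $A^*$ of ordinals, $L[A^*]=\bigcup_\gamma L_\gamma[A^*]$ is the smallest transitive model of ZFC containing all ordinals and $A^*$. Recall also the canonical pairing $\langle\cdot,\cdot\rangle$ of ordinals: a definable bijection from pairs of ordinals to ordinals, computed in the same way in all inner models, that maps $\kappa\times\kappa$ onto $\kappa$ for every infinite cardinal $\kappa$.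

\begin{proof}[Proof of Theorem~\ref{thm:no}]
The model $W$ is a forcing extension of the original ground model. If that model satisfies GCH, then $W$ satisfies GCH by Lemma~\ref{lem:Wcard}, and Proposition~\ref{prop:W} finishes the proof with $W$ itself.

In general, work in $W$. Let $\mathcal F$ be as in Proposition~\ref{prop:W}, let $\langle A_\beta:\beta<\lambda\rangle$ enumerate $\mathcal P(\mu)$, and put
\[
A^*=\{\langle0,\langle\beta,\xi\rangle\rangle:\xi\in A_\beta\}\cup\{\langle1,\beta\rangle:A_\beta\in\mathcal F\}\subset\lambda,\qquad W^*=L[A^*]\subset W.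
\]
Then $W^*$ contains the sequence $\langle A_\beta:\beta<\lambda\rangle$, hence all subsets of $\mu$ in $W$, and it contains $\mathcal F$. By pairing, $W^*$ contains every subset of $\mu\times\mu$ in $W$.

\emph{Cardinals.} Cardinals of $W$ are cardinals of $W^*$. If $\nu\le\mu$, a bijection in $W$ between $\nu$ and $|\nu|^W$ is a subset of $\mu\times\mu$, so it is in $W^*$; thus the two models have the same cardinals $\le\mu$, and the members of $\mathcal F$ are countably infinite in $W^*$. If $\mu\le\alpha<\lambda$, a well-ordering of $\mu$ of type $\alpha$ is in $W^*$, so $|\alpha|=\mu$ there. Hence $\mu=\aleph_\omega$ and $\lambda=\aleph_{\omega+1}$ in $W^*$.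

\emph{GCH.} For infinite $\kappa<\mu$, a surjection $e:\kappa^+\to\mathcal P(\kappa)$ in $W$ is coded by $\{(\beta,\xi):\xi\in e(\beta)\}\subset\mu\times\mu$, so $e\in W^*$ and $2^\kappa=\kappa^+$ in $W^*$. The enumeration $\langle A_\beta:\beta<\lambda\rangle$ gives $2^\mu=\lambda$. Let $\kappa\ge\lambda$ be a cardinal of $W^*$ and work in $W^*$. Given $x\subset\kappa$, take a limit $\gamma>\kappa$ with $x\in L_\gamma[A^*]$ and an elementary submodel $N$ of $(L_\gamma[A^*],\in,A^*)$ of size $\kappa$ with $\kappa\cup\{x\}\subset N$. The transitive collapse of $N$ fixes all ordinals below $\kappa$, so it fixes $x$ and the predicate $A^*\subset\lambda\le\kappa$. By condensation the collapse is $L_{\gamma'}[A^*]$ with $\gamma'<\kappa^+$. Thus $\mathcal P(\kappa)\subset L_{\kappa^+}[A^*]$, a set of size $\kappa^+$.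

\emph{The family.} Let $\mathcal G\subset\mathcal F$ be in $W^*$. Its size in $W^*$ is at most $2^\mu=\lambda$, so it is either at most $\mu$ or equal to $\lambda$, and a witnessing map lies in $W$. As $\lambda=\mu^+$ in both models, $|\mathcal G|\le\mu$ holds in $W^*$ if and only if it holds in $W$. In particular $|\mathcal F|=\lambda$ in $W^*$. A partition $\mu=A\cup B\cup C$ in $W^*$ with $|C|<\mu$ is such a partition in $W$. So one of the sets $\{F\in\mathcal F:F\subset A\cup C\}$ and $\{F\in\mathcal F:F\subset B\cup C\}$, both of which belong to $W^*$, has size at most $\mu$ in $W$, hence in $W^*$.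

Therefore $W^*$ satisfies ZFC+GCH and the strong negation of (Y).
\end{proof}

\begin{remark}
By Corollary~\ref{cor:strong}, the hypothesis $(*)$ fails in the model of Theorem~\ref{thm:no}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Unsolved Problems in Set Theory},
\texttt{http://old.renyi.hu/\textasciitilde p\_erdos/1971-28.pdf}.

\end{thebibliography}
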